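# A six-dimensional space of $13\times 13$ matrices of constant rank $9$

## 1. The pairing $x\wedge\beta\wedge\tau$ on a symplectic six-space

Let $V=\mathbb C^6$ with basis $e_1,e_2,e_3,f_1,f_2,f_3$. Put $L=\langle e_1,e_2,e_3\rangle$ and $L'=\langle f_1,f_2,f_3\rangle$. Let $\sigma$ be the symplectic form with $\sigma(e_i,f_j)=\delta_{ij}$ for which $L$ and $L'$ are isotropic, and let
$$\omega=e_1\wedge f_1+e_2\wedge f_2+e_3\wedge f_3\in\Lambda^2V .$$
Fix an isomorphism $\Lambda^6V\cong\mathbb C$ and set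
$$P=\{\tau\in\Lambda^3V:\ \tau\wedge\omega=0\}.$$
For example, $e_1\wedge e_2\wedge e_3\in P$. Also $e_1\wedge(e_2\wedge f_2-e_3\wedge f_3)\in P$, because $e_1\wedge e_2\wedge f_2\wedge\omega$ and $e_1\wedge e_3\wedge f_3\wedge\omega$ both equal $e_1\wedge e_2\wedge f_2\wedge e_3\wedge f_3$. This last vector is nonzero, so $e_1\wedge e_2\wedge f_2\notin P$.

The lecture turns on the following family of bilinear forms, one for each $x\in V$:
$$M_x:\Lambda^2V\times P\to\Lambda^6V=\mathbb C,\qquad M_x(\beta,\tau)=x\wedge\beta\wedge\tau. \tag{1}$$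
In bases, $M_x$ is a matrix whose entries are linear in $x$. We shall see that it has size $15\times 14$, that its rank is $9$ for every $x\ne0$, and that it can be cut down to size $13\times13$ without changing the rank for any $x\neq 0$. The result is a six-dimensional linear space of $13\times13$ matrices in which every nonzero element has rank exactly $9$.

**Definition.** A linear subspace $A\subseteq M_n(\mathbb C)$ has *constant rank $r$* if every nonzero element of $A$ has rank exactly $r$. Let $d(r,n)$ be the maximal dimension of such a subspace.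

The space built from (1) answers the following conjecture, which is stated at https://staff.polito.it/ada.boralevi/Zanjan/Zanjan_Lec2.pdf.

**Conjecture (Ellia–Menegatti).** Let $n,r$ be integers with $\frac{2n+2}3>r>\frac n2+1$. Then $d(r,n)=n-r+1$.

The pair $(n,r)=(13,9)$ is in the range, since $\frac{28}3>9>\frac{15}2$, and there $n-r+1=5$. We shall prove two theorems.

**Theorem 1.** $d(9,13)\ge6$. Hence the conjecture is false.

**Theorem 2.** (a) $d(9,13)=6$ exactly. (b) $13$ is the smallest $n$ for which the conjecture fails: for every pair $(n,r)$ in the stated range with $n\le12$, $d(r,n)=n-r+1$.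

The arguments below do not decide whether there are counterexamples other than $(13,9)$.

## 2. Small constant-rank spaces and the Toeplitz bound

**Invertible matrices.** We have $d(n,n)=1$. If $X,Y$ span a two-dimensional space, then $\det(sX+tY)$ is a form of degree $n\geq 1$ in two variables. It has a nontrivial zero, so some nonzero element of the space is singular.

**Skew $3\times3$ matrices.** A nonzero skew matrix of size $3$ has even rank between $1$ and $3$, so its rank is $2$. Hence $d(2,3)\ge3$, while $n-r+1=2$. So $n-r+1$ is not an upper bound for all pairs. The pair $(3,2)$ is not in the conjectured range, because $2<\frac32+1$. This example is the family $x\wedge\beta\wedge y$ on $\mathbb C^3\times\mathbb{C}^3$, a small relative of (1).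

**Lemma 1.** For $1\le r\le n$, $d(r,n)\ge n-r+1$.

*Proof.* Take parameters $x_0,\dots,x_{n-r}$, set $x_t=0$ for all other $t$, and consider the $r\times n$ matrices with $(i,j)$ entry $x_{j-i}$, completed by $n-r$ zero rows. This is a linear space of dimension $n-r+1$. If $(x_t)\ne0$, let $t_0$ be the least index with $x_{t_0}\ne0$. The columns $t_0+1,\dots,t_0+r$ exist because $t_0\le n-r$. In the first $r$ rows they form the block with $(i,j)$ entry $x_{t_0+j-i}$, which vanishes for $j<i$ and equals $x_{t_0}$ for $j=i$. This block is triangular and invertible, so the rank is $r$. $\square$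

For $n=3,r=2$ the matrices are $\begin{pmatrix}x_0&x_1&0\\0&x_0&x_1\\0&0&0\end{pmatrix}$.

So the conjecture asserts an upper bound on the dimension, and the way to break it is to build a space that is too large.

## 3. Why all of $\Lambda^3V$ gives the wrong rank

The obvious first try is the pairing $x\wedge\beta\wedge\tau$ on $\Lambda^2V\times\Lambda^3V$, with no condition on $\tau$. Its left radical consists of the $\beta$ with $x\wedge\beta\wedge\tau=0$ for all $\tau$, which means $x\wedge\beta=0$. For $x\ne0$ this is $x\wedge V$, of dimension $5$. So the rank is $15-5=10$ for all $x\ne0$, and we have a six-dimensional constant-rank family.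

However, rank $10$ is too large. If $(n,10)$ is in the range, then $30<2n+2$, so $n\ge15$ and $n-r+1\ge6$. A six-dimensional space of rank $10$ never exceeds the predicted value, no matter how we cut the matrices down.

The same arithmetic tells us what to aim for. A six-dimensional space is a counterexample only if $n-r+1\le5$, that is $n\le r+4$. Then $3r<2n+2\le2r+10$ gives $r\le9$. If $r=9$, then $27<2n+2$ forces $n\ge13$, and $n\le r+4=13$. So if we lower the rank by one, to $9$, the target size is exactly $13\times13$.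

To lower the rank by one for all $x$ at once, we enlarge the left radical by one vector that does not depend on $x$. Choose that vector to be $\omega$. Requiring $x\wedge\omega\wedge\tau=0$ for all $x\in V$ means $\omega\wedge\tau=0$, because $V\times\Lambda^5V\to\Lambda^6V$ is perfect. That is the condition $\tau\in P$, and this is how (1) arises.

## 4. The radicals of $M_x$ and rank nine

**Step 1: $\omega$ does not depend on the symplectic basis.** *This lets us choose a basis adapted to $x$.* A basis $v_i,w_i$ is symplectic if $\sigma(v_i,w_j)=\delta_{ij}$ and $\sigma(v_i,v_j)=\sigma(w_i,w_j)=0$. The form $\sigma$ gives $\sigma^\flat:V\to V^*$, $v\mapsto\sigma(v,\cdot)$, so $\sigma^\flat(v_i)=w_i^*$ and $\sigma^\flat(w_i)=-v_i^*$. The bivector $\sum_iv_i\wedge w_i$ gives the map $V^*\to V$, $\xi\mapsto\sum_i\big(\xi(v_i)w_i-\xi(w_i)v_i\big)$, which sends $v_i^*\mapsto w_i$ and $w_i^*\mapsto-v_i$. This is $-(\sigma^\flat)^{-1}$. A bivector is determined by its map $V^*\to V$, so $\sum_i v_i\wedge w_i$ is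 the same for all symplectic bases, namely $\omega$. Recall also that any $x\ne0$ is the first vector of some symplectic basis, and that any basis $v_1,v_2,v_3$ of a Lagrangian (that is, three-dimensional isotropic) subspace extends to a symplectic basis $v_i,w_i$.

**Step 2: $\dim P=14$.** *This counts the columns.* The map $\wedge\,\omega:\Lambda^3V\to\Lambda^5V$ is onto. Indeed, $e_1\wedge e_2\wedge f_2\wedge\omega=e_1\wedge e_2\wedge f_2\wedge e_3\wedge f_3$ is the basis vector of $\Lambda^5V$ that omits $f_1$. Up to sign, the other five basis vectors arise in the same way: to omit one member of a pair $(e_i,f_i)$, wedge the other member with $e_j\wedge f_j$ for some $j\ne i$, and then with $\omega$. So $\dim P=20-6=14$.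

**Step 3: the right radical has dimension $5$.** *This gives the rank.* For $x\ne0$ let
$$D_x=\{\tau\in P:\ x\wedge\tau=0\}=P\cap(x\wedge\Lambda^2V).$$
Since $\Lambda^2V\times\Lambda^4V\to\Lambda^6V$ is perfect, $x\wedge\beta\wedge\tau=0$ for all $\beta$ if and only if $x\wedge\tau=0$. So $D_x$ is the right radical of $M_x$.

Choose a symplectic basis, again called $e_i,f_i$, with $x=e_1$. Put $U=V/x=\langle f_1,e_2,f_2,e_3,f_3\rangle$ and $\bar\omega=e_2\wedge f_2+e_3\wedge f_3\in\Lambda^2U$. The map $\beta\mapsto x\wedge\beta$ identifies $\Lambda^2U$ with $x\wedge\Lambda^2V$. Since $x\wedge e_1\wedge f_1=0$, we have $x\wedge\beta\wedge\omega=x\wedge\beta\wedge\bar\omega$. As $\Lambda^4U\to\Lambda^5V$, $\gamma\mapsto x\wedge\gamma$, is injective, $x\wedge\beta\in P$ if and only if $\beta\wedge\bar\omega=0$ in $\Lambda^4U$. Now $\wedge\,\bar\omega$ sends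
$$e_2\wedge f_2,\quad f_1\wedge e_2,\quad f_1\wedge f_2,\quad f_1\wedge e_3,\quad f_1\wedge f_3$$
to, up to sign, the basis vectors of $\Lambda^4U$ that omit $f_1$, $f_2$, $e_2$, $f_3$, $e_3$ respectively. So it is onto the five-dimensional space $\Lambda^4U$, and its kernel has dimension $10-5=5$. Explicitly, the kernel is spanned by $e_2\wedge e_3$, $e_2\wedge f_3$, $f_2\wedge e_3$, $f_2\wedge f_3$ and $e_2\wedge f_2-e_3\wedge f_3$. So $\dim D_x=5$, and
$$\operatorname{rk}M_x=14-5=9\qquad\text{for all }x\ne0 .$$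

**Step 4: the left radical.** *This shows which rows may be dropped.* The left radical $R_x$ has dimension $15-9=6$. It contains $\omega$, because $\omega\wedge\tau=0$ on $P$, and it contains the five-dimensional space $x\wedge V$. Moreover $\omega\notin x\wedge V$, since $\omega\wedge\omega\wedge\omega\ne0$ while $(x\wedge v)\wedge(x\wedge v)=0$. Therefore
$$R_x=\mathbb C\omega\oplus(x\wedge V). \tag{2}$$

## 5. Cutting $15\times14$ down to $13\times13$

**Lemma 2.** Let $M:X\times Y\to\mathbb C$ be bilinear with left radical $R$ and right radical $D$, and let $B\subseteq X$, $P'\subseteq Y$ satisfy $B+R=X$ and $P'+D=Y$. Then $M|_{B\times P'}$ has the same rank as $M$.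

*Proof.* $M$ induces a perfect pairing $X/R\times Y/D\to\mathbb C$ of spaces of dimension $\operatorname{rk}M$. The form $M|_{B\times P'}$ is the pullback of this pairing along the surjections $B\to X/R$ and $P'\to Y/D$, and pulling back along surjections does not change the rank. $\square$

So we need $B\subset\Lambda^2V$ and $P'\subset P$, both of dimension $13$, such that $B+R_x=\Lambda^2V$ and $P'+D_x=P$ hold for *all* $x\ne0$ simultaneously.

**Step 5: the space $B$.** *We drop two rows.* We can do this because all the $R_x$ contain the same vector $\omega$: one row can be removed at no cost by leaving out $\omega$. For the other we need a single linear form $\alpha$ on $\Lambda^2V$ with $\alpha(\omega)=0$ such that $\ker\alpha$ contains no $x\wedge V$. A linear form on $\Lambda^2V$ is a two-form $\alpha\in\Lambda^2V^*$, and $x\wedge V\subseteq\ker\alpha$ says that $x$ lies in the radical of $\alpha$. So $\alpha$ must be nondegenerate. The form $\sigma$ itself does not work, since $\sigma(\omega)=3$. Take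 instead
$$\alpha(e_i\wedge f_j)=a_i\delta_{ij},\quad(a_1,a_2,a_3)=(1,1,-2),\qquad\alpha(e_i\wedge e_j)=\alpha(f_i\wedge f_j)=0 .$$
Then $\alpha(\omega)=1+1-2=0$, and $\alpha$ is nondegenerate because all $a_i\ne0$. For each $x\ne0$ there is $v$ with $\alpha(x\wedge v)\ne0$, so $\ker\alpha+x\wedge V=\Lambda^2V$. Let $B$ be a complement of $\mathbb C\omega$ in the $14$-dimensional space $\ker\alpha$. Then $\dim B=13$, and by (2)
$$B+R_x=B+\mathbb C\omega+x\wedge V=\ker\alpha+x\wedge V=\Lambda^2V .$$

*Remark.* One cannot drop a third row. If $\dim B\le12$, the forms vanishing on $B$ make up a space of dimension at least $3$, and those vanishing also on $\omega$ make up a space of dimension at least $2$. On a two-dimensional space of two-forms on $\mathbb{C}^6$ the Pfaffian is a binary cubic form, so it vanishes at some $\alpha\ne0$. This $\alpha$ has some $x\ne0$ in its radical, so $B+R_x\subseteq\ker\alpha$.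

**Step 6: the space $P'$.** *We drop one column.* Put $P'=P\cap\ker\eta$ for a linear form $\eta$. We need $\eta|_{D_x}\ne0$ for every $x\neq 0$. This gives $P'+D_x=P$, and it also shows $\eta|_P\ne0$, so $\dim P'=13$.

A dimension count does not produce such an $\eta$. The pairs $(x,[\eta])$ with $\eta\in P^*$ nonzero and $\eta|_{D_x}=0$ form a bundle over $\mathbb P^5$ with fibers $\mathbb P^8$. It has dimension $13=\dim\mathbb P(P^*)$, so on dimension grounds alone every $\eta$ might be bad. Nor does the simplest guess work: if $\eta$ is the coefficient of $e_1\wedge e_2\wedge e_3$, then $\eta$ vanishes on $D_{f_1}\subset f_1\wedge\Lambda^2V$. We repair this by adding a second coefficient. Let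
$$\eta(\tau)=\text{coefficient of }e_1\wedge e_2\wedge e_3\text{ in }\tau\ +\ \text{coefficient of }f_1\wedge f_2\wedge f_3\text{ in }\tau .$$

We test $\eta$ on Lagrangian subspaces. If $v_1,v_2,v_3$ is a basis of a Lagrangian subspace, complete it to a symplectic basis; then $\omega=\sum_i v_i\wedge w_i$ by Step 1, so $v_1\wedge v_2\wedge v_3\wedge\omega=0$ and $v_1\wedge v_2\wedge v_3\in P$. If $x$ lies in the subspace, then $v_1\wedge v_2\wedge v_3\in D_x$. So it suffices to find, for each $x\ne0$, a Lagrangian subspace through $x$ on which this trivector has $\eta\ne0$.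

Write $x=\sum_i l_ie_i+\sum_i l'_if_i$ with column vectors $l,l'\in\mathbb C^3$.

* If $l=0$, then $x\in L'$, which is Lagrangian, and $\eta(f_1\wedge f_2\wedge f_3)=1$.
* If $l\ne0$, we first find a symmetric $3\times3$ matrix $S$ with $Sl=l'$ and $\det S=0$. Let $s=l'^Tl$. If $s\ne0$, take $S=s^{-1}l'l'^T$: it is symmetric of rank at most $1$, and $Sl=s^{-1}l's=l'$. If $s=0$, choose $\varphi\in\mathbb C^3$ with $\varphi^Tl=1$ and take $S=l'\varphi^T+\varphi l'^T$: it is symmetric of rank at most $2$, and $Sl=l'\cdot1+\varphi\cdot0=l'$. Now let $v_i=e_i+\sum_jS_{ij}f_j$. Then $\sigma(v_i,v_k)=S_{ki}-S_{ik}=0$, so $v_1,v_2,v_3$ span a Lagrangian subspace. It contains $x$, since $\sum_il_iv_i=\sum_il_ie_i+\sum_j(Sl)_jf_j=x$ by symmetry of $S$. In $v_1\wedge v_2\wedge v_3$ the coefficient of $e_1\wedge e_2\wedge e_3$ is $1$ and that of $f_1\wedge f_2\wedge f_3$ is $\det S=0$. So $\eta(v_1\wedge v_2\wedge v_3)=1$.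

**Proof of Theorem 1.** By Steps 3, 5, 6 and Lemma 2, $M_x|_{B\times P'}$ has rank exactly $9$ for every $x\ne0$. The map $x\mapsto M_x|_{B\times P'}$ is linear, and it is injective because its value at $x\ne0$ has rank $9$, so is nonzero. Choosing bases of $B$ and $P'$ we get a six-dimensional space of $13\times13$ matrices of constant rank $9$. So $d(9,13)\ge6>5=13-9+1$. $\blacksquare$

## 6. Two globally generated bundles and their Chern numbers

For Theorem 2 we need upper bounds. Let $A\subset M_n(\mathbb C)$ have constant rank $r$ and dimension $m+1$ with $m\ge1$, and put $k=n-r\ge1$. Let $H$ be the hyperplane class on $\mathbb P^m=\mathbb P(A)$, the space of lines in $A$.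

**Step 7: the bundles.** *We turn $A$ into geometry.* The elements of $A$ give a tautological map $\mathcal O^n\to\mathcal O(1)^n$ on $\mathbb P^m$, whose rank is $r$ at every point. So its kernel $K$, image $E$ and cokernel $C$ are vector bundles:
$$0\to K\to\mathcal O^n\to E\to0,\qquad0\to E\to\mathcal O(1)^n\to C\to0 . \tag{3}$$
Put $F=K^*$ and $G=C(-1)$. Both have rank $k$ and both are quotients of $\mathcal O^n$: for $F$, dualize the first sequence; for $G$, twist the second by $-1$. The transposed matrices give the dual map twisted by $1$, whose kernel is $C^*(1)=G^*$ and whose cokernel is $K^*(1)=F(1)$. So transposing interchanges $F$ and $G$. Write $c_i(F)=c_iH^i$ and $c_i(G)=g_iH^i$ with integers $c_i,g_i$. Thus $c_0=g_0=1$, and $c_i=g_i=0$ for $i>k$.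

*Example.* For the skew $3\times3$ matrices, that is $y\mapsto x\wedge y$ on $\mathbb C^3$, the kernel at $x$ is the line $\langle x\rangle$. So $K=\mathcal O(-1)$ on $\mathbb P^2$, $F=\mathcal O(1)$ and $c_1=1$.

**Step 8: the Chern relation.** *This expresses the $g_j$ through the $c_i$ and yields equations for the $c_i$.* By (3), $c(C)=(1+H)^n/c(E)=(1+H)^nc(K)=(1+H)^n\sum_i(-1)^ic_iH^i$. Since $C=G(1)$ has rank $k$, also $c(C)=\sum_jg_jH^j(1+H)^{k-j}$. Divide by $(1+H)^k$ and set $u=H/(1+H)$, so that $H=u/(1-u)$ and $1+H=(1-u)^{-1}$. Then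
$$\sum_jg_ju^j=(1+H)^r\sum_i(-1)^ic_iH^i=\sum_i(-1)^ic_iu^i(1-u)^{-r-i}\pmod{u^{m+1}} .$$
The coefficient of $u^{j-i}$ in $(1-u)^{-(r+i)}$ is $\binom{r+j-1}{j-i}$. Hence
$$g_j=\sum_i(-1)^ic_i\binom{r+j-1}{j-i}\quad(0\le j\le m),\qquad g_j=0\ \text{ for }k<j\le m . \tag{4}$$
For $j=1$ this reads $c_1+g_1=r$. After transposing $A$ if necessary we may and shall assume
$$b:=c_1\le r/2 .$$
*Check on the example.* For $n=3$, $r=2$, $k=1$, $m=2$ and $j=2$ we get $\binom32-c_1\binom31=3-3=0$, as (4) demands.

## 7. Positivity and divisibility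

**Step 9: the numbers $h_i$.** *They are a second set of Chern numbers that must be nonnegative.* Define $h_i$ by $\sum_ih_it^i=\big(\sum_i(-1)^ic_it^i\big)^{-1}$. So $h_0=1$, $h_1=c_1=b$, and $h_i=c_1h_{i-1}-c_2h_{i-2}+c_3h_{i-3}-\cdots$. When $k\le4$,
$$\begin{aligned}h_2&=b^2-c_2,\qquad h_3=bh_2-c_2b+c_3=b^3-2bc_2+c_3,\\ h_4&=bh_3-c_2h_2+c_3b-c_4,\qquad h_5=bh_4-c_2h_3+c_3h_2-c_4b,\\ h_6&=bh_5-c_2h_4+c_3h_3-c_4h_2 .\end{aligned} \tag{5}$$
Since $c(E)=c(K)^{-1}$, we have $c_i(E)=h_iH^i$. For instance, $F=\mathcal O(1)^2$ has $c=(2,1)$ and $\sum h_it^i=(1-t)^{-2}$, so $h_i=i+1$.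

**Step 10: positivity.** *This provides the inequalities.* The surjection $\mathcal O^n\to F$ gives a morphism $f:\mathbb P^m\to\mathrm{Gr}$ to the Grassmannian of rank-$k$ quotients of $\mathbb C^n$, and $F=f^*Q$ for the universal quotient bundle $Q$. Recall three textbook facts.

* Giambelli: for a partition $\lambda$, $\det(c_{\lambda_i+j-i}(Q))$ is the class of a Schubert variety of codimension $|\lambda|$ if $\lambda_1\le k$ and $\lambda$ has at most $n-k$ parts, and it is zero otherwise.
* Kleiman's transversality theorem: as $GL_n$ acts transitively on $\mathrm{Gr}$, a general translate of a Schubert variety meets $f$ properly, so the pullback of its class is represented by an effective cycle on $\mathbb P^m$ (possibly zero). When the codimension is at most $m$, the degree of this cycle is $\ge0$.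
* Jacobi–Trudi: $\det(h_{\mu_i+j-i})=\det(c_{\mu'_i+j-i})$, where $\mu'$ is the conjugate partition.

So all determinants $\det(c_{\lambda_i+j-i})$ and $\det(h_{\lambda_i+j-i})$ with $|\lambda|\le m$ are nonnegative. The partitions $(i)$, $(2,1)$, $(3,1)$, $(4,1)$ and $(2,2)$ give, whenever the degree is $\le m$,
$$\begin{gathered}c_i\ge0,\qquad h_i\ge0,\qquad c_1c_2\ge c_3,\qquad c_1c_3\ge c_4,\qquad h_1h_3\ge h_4,\qquad h_1h_4\ge h_5,\\ c_2^2-c_1c_3=h_2^2-h_1h_3\ge0 .\end{gathered} \tag{6}$$
(The equality in the last line follows from (5): $h_2^2-h_1h_3=(b^2-c_2)^2-b(b^3-2bc_2+c_3)=c_2^2-bc_3$.) The same inequalities hold for $G$.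

**Step 11: $b\ne0$ if $m\ge k+1\geq 3$ and $k\le4$.** *This removes a degenerate case.* Suppose $b=0$. Then $h_2=-c_2$, and $c_2,h_2\ge0$ give $c_2=0$. Then $c_3\le c_1c_2=0$ and $c_4\le c_1c_3=0$ (where these indices exceed $k$, the numbers vanish anyway). So all $c_i$ with $i\geq 1$ vanish, and (4) with $j=k+1$ says $\binom{r+k}{k+1}=\binom n{k+1}=0$, which is false. All cases below satisfy these hypotheses, so $b\ge1$ throughout.

**Step 12: divisibility on $\mathbb P^4$.** *Positivity will leave three candidates that only integrality excludes.* Let $F$ have rank $\rho$ on $\mathbb P^4$, and let $p_i$ be the Newton power sums of its Chern roots, in units of $H^i$. By Hirzebruch–Riemann–Roch, $\chi(F)$ is a combination of $\rho,p_1,\dots,p_4$ with coefficients independent of $F$. For $F=\mathcal O(d)$ we have $p_i=d^i$ and $\chi=\frac1{24}(d+1)(d+2)(d+3)(d+4)=\frac1{24}(d^4+10d^3+35d^2+50d+24)$ for all integers $d$. This determines the coefficients, so $\chi(F)=\frac1{24}(p_4+10p_3+35p_2+50p_1+24\rho)$, and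
$$24\ \big|\ p_4+10p_3+35p_2+50p_1 . \tag{7}$$
For rank $3$, Newton's identities read $p_1=c_1$, $p_2=c_1p_1-2c_2$, $p_3=c_1p_2-c_2p_1+3c_3$, $p_4=c_1p_3-c_2p_2+c_3p_1$.

## 8. No seven-dimensional space for $(13,9)$

*We prove $d(9,13)\le6$.* Otherwise there is a space of dimension exactly $7$ (take a subspace). Then $m=6$, $k=4$, $r=9$, and $1\le b\le4$.

**The two equations.** Equation (4) for $j=5$ has the coefficients $\binom{13}{5-i}=1287,715,286,78,13$; divide by $13$. For $j=6$ it has the coefficients $\binom{14}{6-i}=3003,2002,1001,364,91$; divide by $91$. So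
$$99-55b+22c_2-6c_3+c_4=0,\qquad33-22b+11c_2-4c_3+c_4=0 .$$
Subtracting gives $66-33b+11c_2-2c_3=0$. So $11\mid c_3$; write $c_3=11y$ with an integer $y\ge0$. Then
$$c_2=3b-6+2y,\qquad c_4=-33+22b-11c_2+4c_3=33-11b+22y .$$

**Case $b=4$.** Here $c_2=6+2y$ and $c_4=22y-11\ge0$, so $y\ge1$. By (5), $h_2=10-2y$, $h_3=16-5y$, and
$$h_4=4(16-5y)-(6+2y)(10-2y)+44y-(22y-11)=15-6y+4y^2 .$$
From $h_3\ge0$ we get $y\le3$.

* $y=1$: $(c_i)=(4,8,11,11)$ and $h_1,\dots,h_4=4,8,11,13$. Then $h_5=52-88+88-44=8$ and $h_6=32-104+121-88=-39<0$. Impossible.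
* $y=2$: $(c_i)=(4,10,22,33)$ and $h_1,\dots,h_4=4,6,6,19$. Then $h_5=76-60+132-132=16$ and $h_6=64-190+132-198=-192<0$. Impossible.
* $y=3$: $h_3=1$ and $h_4=33>4=h_1h_3$. Impossible.

**Case $b=3$.** Here $c_2=3+2y$, $c_4=22y$, $h_2=6-2y$ and $h_3=27-6(3+2y)+11y=9-y$. From $h_2\ge0$, $y\le3$. The inequality $h_2^2\ge h_1h_3=3h_3$ fails for $y=1,2,3$, where it reads $16\ge24$, $4\ge21$, $0\ge18$. For $y=0$: $(c_i)=(3,3,0,0)$ and $h_1,\dots,h_6=3,6,9,9,0,-27$, because $h_4=27-18$, $h_5=27-27$ and $h_6=0-27$. Impossible.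

**Case $b=2$.** Here $c_2=2y$, and $c_1c_2=4y\ge c_3=11y$ forces $y=0$. Then $c_4=11>0=c_1c_3$. Impossible.

**Case $b=1$.** Here $c_2=2y-3$, and $11y=c_3\le c_1c_2=2y-3$ forces $y<0$. Impossible.

With Theorem 1, $d(9,13)=6$. This proves Theorem 2(a). $\blacksquare$

## 9. The five pairs with $n\le12$

*We list the pairs.* For $n\leq 6$ and $n=8$, no integer lies strictly between $\frac n2+1$ and $\frac{2n+2}3$: for $n=1,2$ the interval is empty, and for $n=3,4,5,6,8$ it is $(\frac52,\frac83)$, $(3,\frac{10}3)$, $(\frac72,4)$, $(4,\frac{14}3)$, $(5,6)$. For $n=7,9,10,11,12$ it is $(\frac92,\frac{16}3)$, $(\frac{11}2,\frac{20}3)$, $(6,\frac{22}3)$, $(\frac{13}2,8)$, $(7,\frac{26}3)$. So the pairs are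
$$(n,r)=(7,5),\ (9,6),\ (10,7),\ (11,7),\ (12,8).$$
By Lemma 1 it remains to exclude a constant-rank space of dimension $n-r+2$. For such a space $m=k+1=n-r+1$, and (4) for $j=m$ has $r+j-1=n$, so
$$\sum_{i=0}^k(-1)^ic_i\binom n{m-i}=0 . \tag{8}$$
In each case $1\le b\le r/2$.

### 9.1 $(7,5)$: a line in $\mathbb P^3$

Here $k=2$, $m=3$, $b\le2$. Equation (8) is $35-21b+7c_2=0$, so $c_2=3b-5$. As $c_2\ge0$, we get $b=2$ and $c_2=1$.

Here the numbers alone do not finish the proof. The bundle $F$ has $c=(2,1)$ and $h=(2,3,4)$. By (4), $G$ has $g_1=5-2=3$ and $g_2=15-12+1=4$, with $h$-sequence $3,5,3$. All determinants of degree at most $3$ are nonnegative: besides the $c_i$ and $h_i$, the only one is $c_1c_2-c_3$, equal to $2$ for $F$ and $12$ for $G$. So we must use the geometry of $F$.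

**Step A: $F\cong\mathcal O(1)^2$.** *We identify the bundle.* As $F$ is globally generated of rank $2$, the zero scheme of a general section is empty or smooth of pure codimension $2$. Its class is $c_2H^2=H^2\ne0$, so it is a smooth curve of degree $1$, that is, a line $\Lambda$. The Koszul complex gives $0\to\mathcal O\to F\to I_\Lambda(2)\to0$. Twisting,
$$0\to\mathcal O(-1)\to F(-1)\to I_\Lambda(1)\to0 .$$
Since $H^0(\mathcal O(-1))=H^1(\mathcal O(-1))=0$, we get $H^0(F(-1))\cong H^0(I_\Lambda(1))$, of dimension $2$. A basis of sections gives $\mathcal O^2\to F(-1)$. Its determinant is a section of $\det F(-1)=\mathcal O(2-2)=\mathcal O$, so it is a constant.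

Suppose this constant is $0$. Then the image $J$ of $\mathcal O^2$ in $F(-1)$ has rank one, and it is torsion-free as a subsheaf of $F(-1)$. The composite $J\to I_\Lambda(1)$ is onto, because $I_\Lambda(1)$ is generated by its two linear forms, which are the images of our sections. Its kernel has rank zero and lies in the torsion-free sheaf $J$, so it is $0$. Thus $J\cong I_\Lambda(1)$, and $J$ splits the sequence: $F(-1)\cong\mathcal O(-1)\oplus I_\Lambda(1)$. A direct summand of a locally free sheaf is locally free, but $I_\Lambda$ is not locally free: it has rank one and needs two generators at each point of $\Lambda$. This is a contradiction. So the determinant is a nonzero constant, $\mathcal O^2\to F(-1)$ is an isomorphism, and $F\cong\mathcal O(1)^2$.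

**Step B: a line $\mathbb P(\ell)$ where sections are lost.** *We compare dimensions $7$ and $8$.* On global sections $\mathcal O^7\to F$ gives a map $\mathbb C^7\to A^*\otimes\mathbb C^2$. As $\dim A=4$, the target has dimension $8$, so the image is annihilated by some nonzero $\tau\in A\otimes\mathbb C^2$ (identifying $\mathbb C^2$ with its dual). The tensor $\tau$ has rank at most $2$, so $\tau\in\ell\otimes\mathbb C^2$ for some two-dimensional $\ell\subset A$. Hence the restricted map $\mathbb C^7\to\ell^*\otimes\mathbb C^2=H^0(F|_{\mathbb P(\ell)})$ has image annihilated by $\tau\ne0$, and it is not onto.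

**Step C: on every line the map is onto.** *This is the contradiction.* On $\mathbb P(\ell)\cong\mathbb P^1$ the bundle $E$ splits as a sum of line bundles $\mathcal O(a)$. As $E$ is a quotient of $\mathcal O^7$, all $a\ge0$. As $E$ is a subbundle of $\mathcal O(1)^7$, all $a\le1$. So $E^*|_{\mathbb P(\ell)}$ is a sum of copies of $\mathcal O$ and $\mathcal O(-1)$, and $H^1(E^*|_{\mathbb P(\ell)})=0$. The dual $0\to E^*\to\mathcal O^7\to F\to0$ of (3) then shows that $\mathbb C^7\to H^0(F|_{\mathbb P(\ell)})$ is onto, contradicting Step B. So $d(5,7)=3$.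

### 9.2 $(9,6)$

Here $k=3$, $m=4$, $b\le3$. Equation (8) is $126-84b+36c_2-9c_3=0$, that is $42-28b+12c_2-3c_3=0$. So $3\mid b$, hence $b=3$, and $c_3=4c_2-14$. Then $h_2=9-c_2$ and $h_3=27-6c_2+c_3=13-2c_2$. From $c_3\ge0$ and $h_3\ge0$ we get $4\le c_2\le6$.

* $c_2=4$, $c_3=2$: $p=(3,\,1,\,-3,\,-7)$, and $-7-30+35+150=148$ is not divisible by $24$, against (7).
* $c_2=5$, $c_3=6$: $p=(3,\,-1,\,0,\,23)$, and $23+0-35+150=138$ is not divisible by $24$.
* $c_2=6$, $c_3=10$: $h_2=3$, $h_3=1$, $h_4=3-18+30=15>3=h_1h_3$.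

All are impossible, so $d(6,9)=4$.

### 9.3 $(10,7)$

Here $k=3$, $m=4$, $b\le3$. Equation (8) is $210-120b+45c_2-10c_3=0$, that is $42-24b+9c_2-2c_3=0$. So $c_2=2q$ is even, $q\ge0$, and $c_3=21-12b+9q$.

**$b=3$.** Here $c_3=9q-15\ge0$ and $h_2=9-2q\ge0$, so $2\le q\le4$. Also $h_3=27-12q+9q-15=12-3q$.

* $q=2$: $(c_i)=(3,4,3)$, $p=(3,1,0,5)$, and $5+0+35+150=190$ is not divisible by $24$.
* $q=3$: $c_2=6$, $c_3=12$, $h_2=h_3=3$, $h_4=9-18+36=27>9=h_1h_3$.
* $q=4$: $c_2=8$, $c_3=21$, $h_2=1$, $h_3=0$, $h_4=0-8+63=55>0=h_1h_3$.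

**$b=2$.** Here $c_3=9q-3\ge0$ gives $q\ge1$, and $c_1c_2-c_3=4q-9q+3=3-5q<0$.

**$b=1$.** Here $c_3=9+9q>2q=c_1c_2$.

All are impossible, so $d(7,10)=4$.

### 9.4 $(11,7)$

Here $k=4$, $m=5$, $b\le3$. Equation (8) has the coefficients $462,330,165,55,11$. Dividing by $11$,
$$c_4=5c_3-15c_2+30b-42 .$$

**$b=3$.** Write $D=c_2$ and use $h_3$ as the second unknown. By (5), $h_2=9-D$ and $c_3=h_3-27+6D$. Then $c_4=5c_3-15D+48$ and the recursion give
$$c_4=5h_3+15D-87,$$
$$h_4=3h_3-D(9-D)+3(h_3-27+6D)-(5h_3+15D-87)=h_3+D^2-6D+6,$$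
$$\begin{aligned}h_5&=3(h_3+D^2-6D+6)-Dh_3+(h_3-27+6D)(9-D)-3(5h_3+15D-87)\\&=36+18D-3D^2-(2D+3)h_3 .\end{aligned}$$
Since $c_2,h_2\ge0$, we have $0\le D\le9$. The condition $c_3\ge0$ says $h_3\ge27-6D$. The condition $c_4\le c_1c_3=3c_3$ says $5h_3+15D-87\le3h_3-81+18D$, that is $h_3\le3+\frac32D$. Together $24\le\frac{15}2D$, so $D\ge4$.

* $D=4$: $h_5=60-11h_3\ge0$ gives $h_3\le5$, while $c_4=5h_3-27\ge0$ gives $h_3\ge6$. Impossible.
* $D=5$: $h_5=51-13h_3\ge0$ gives $h_3\le3$, and $c_4=5h_3-12\ge0$ gives $h_3\ge3$. So $h_3=3$ and $(c_i)=(3,5,6,3)$. Here $F$ satisfies the inequalities just used, so we turn to $G$. By (4),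
$$\begin{aligned}g_1&=7-3=4,\qquad g_2=28-24+5=9,\qquad g_3=84-108+45-6=15,\\ g_4&=210-360+225-60+3=18 .\end{aligned}$$
The $h$-sequence of $G$ is $4$, $\ 16-9=7$, $\ 28-36+15=7$, $\ 28-63+60-18=7$, $\ 28-63+105-72=-2$. So $h_5(G)<0$. Impossible.
* $D=6$: $h_5=36-15h_3\ge0$ gives $h_3\le2$, while $h_4=h_3+6\le3h_3$ gives $h_3\ge3$. Impossible.
* $D=7$: $h_5=15-17h_3\ge0$ gives $h_3=0$, and then $h_4=13\le3h_3=0$ fails.
* $D=8$ or $9$: $h_5=-12-19h_3$ or $-45-21h_3$ is negative. Impossible.

**$b=2$.** Now $c_4=5c_3-15c_2+18$, and (6) gives $c_2\le4$ (from $h_2=4-c_2\ge0$), $2c_3\le c_2^2$ and $c_4\le2c_3$. For $c_2=0$ and $c_2=1$ we get $c_3=0$ and $c_4=18$, respectively $c_4=3$, both violating $c_4\le2c_3$. For $c_2=2,3,4$ we get $c_3\le2,4,8$, hence $c_4\le-2,-7,-2$. Impossible.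

**$b=1$.** From $c_3\le c_1c_2=c_2$ we get $c_4=5c_3-15c_2-12\le-10c_2-12<0$. Impossible.

So $d(7,11)=5$.

### 9.5 $(12,8)$

Here $k=4$, $m=5$, $b\le4$. Equation (8) is
$$792-495b+220c_2-66c_3+12c_4=0 .$$
All coefficients except $12$ are divisible by $11$, so $c_4=11t$ with an integer $t\ge0$, and
$$72-45b+20c_2-6c_3+12t=0 .$$
So $b$ is even: $b=4$ or $b=2$.

**$b=4$.** Now $-108+20c_2-6c_3+12t=0$, so $3\mid c_2$. Write $c_2=3q$; then $c_3=10q-18+2t$. By (5),
$$h_2=16-3q,\qquad h_3=64-24q+c_3=46-14q+2t,$$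
$$h_4=4h_3-3q(16-3q)+4c_3-11t=112-64q+9q^2+5t,$$
$$h_5=4h_4-3qh_3+(10q-18+2t)(16-3q)-44t=160-180q+48q^2+8t-12qt .$$
Since $c_2,h_2\ge0$, we have $0\le q\le5$.

* $q=0$: $c_3\le c_1c_2=0$, so $c_3=2t-18=0$, $t=9$, and $c_4=99>0=4c_3$. Impossible.
* $q=1$: $c_2^2=9\ge4c_3$ gives $0\le c_3=2t-8\le2$. So $t\ge4$ and $c_4\ge44>8\ge4c_3$. Impossible.
* $q=2$: $h_5=160-360+192+8t-24t=-8-16t<0$. Impossible.
* $q=3$: $h_5=160-540+432+8t-36t=52-28t\ge0$ gives $t\le1$. If $t=0$, then $h_4=112-192+81=1$ and $h_5=52>4=h_1h_4$. Impossible. If $t=1$, then $(c_i)=(4,9,14,11)$, and we turn to $G$. By (4),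
$$\begin{aligned}g_1&=8-4=4,\qquad g_2=36-36+9=9,\qquad g_3=120-180+90-14=16,\\ g_4&=330-660+495-154+11=22 .\end{aligned}$$
The $h$-sequence of $G$ is $4$, $\ 16-9=7$, $\ 28-36+16=8$, $\ 32-63+64-22=11$, $\ 44-72+112-88=-4$. So $h_5(G)<0$. Impossible.
* $q=4$: $h_2=4$, $h_3=2t-10$ and $h_4=112-256+144+5t=5t$. The condition $h_4\le4h_3=8t-40$ gives $t\ge14$, while $h_2^2=16\ge4h_3=8t-40$ gives $t\le7$. Impossible.
* $q=5$: $h_2=1$ and $h_3=2t-24$. From $1=h_2^2\ge4h_3$ and $h_3\ge0$ we get $h_3=0$, $t=12$. Then $h_4=112-320+225+60=77>0=h_1h_3$. Impossible.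

**$b=2$.** Now $-18+20c_2-6c_3+12t=0$, that is $-9+10c_2-3c_3+6t=0$. So $3\mid c_2$, and $h_2=4-c_2\ge0$ gives $c_2\in\{0,3\}$. If $c_2=0$, then $c_3\le c_1c_2=0$, so $c_3=0$ and $6t=9$, which is impossible. If $c_2=3$, then $c_3=7+2t$, while $9=c_2^2\ge2c_3\ge14$ fails.

So $d(8,12)=5$. In all five cases $d(r,n)\le n-r+1$, and Lemma 1 gives equality. By Theorem 1 the conjecture fails at $n=13$, so $13$ is the smallest $n$ for which it fails. This proves Theorem 2(b). $\blacksquare$
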